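\title{An isomorphism relation on computable structures that is neither hyperarithmetic nor complete}

\begin{abstract}
We construct a class of computable structures, closed under isomorphism among computable structures and with arithmetical index set, whose isomorphism relation is neither hyperarithmetic nor complete among $\Sigma^1_1$ equivalence relations on $\mathbb N$ under hyperarithmetic reducibility. More precisely, for every $\Sigma^1_1$ set $S$ we obtain such a class $K_S$ whose isomorphism relation is bireducible with the equivalence relation that identifies $2n$ with $2n+1$ exactly when $n\in S$; each of its isomorphism classes is arithmetical. We determine which $\Sigma^1_1$ equivalence relations reduce to one of these isomorphism relations, embed the hyperarithmetic many-one ordering of the nontrivial $\Sigma^1_1$ sets into them, and show that one finite language suffices. The structures encode systems of parity equations over a tree, and the tree is built in stages so that every computable system passing an arithmetical test is equivalent to one of two standard ones.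
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Throughout, $\mathbb N=\{0,1,2,\dots\}$, $\varphi_e$ is the $e$-th partial computable function, and \emph{Hyp} means hyperarithmetic, that is, $\Delta^1_1$ without parameters. Section~\ref{sec:background} recalls the definitions and the few standard facts that we use.

Let $R$ and $R'$ be equivalence relations on Hyp sets $I,I'\subseteq\mathbb N$. We say that $R$ is \emph{Hyp-reducible} to $R'$, and write $R\le_H R'$, if there is a Hyp function $h\colon I\to I'$ such that $x\,R\,y\iff h(x)\,R'\,h(y)$ for all $x,y\in I$. Such an $h$ assigns to each $x$ an $R'$-class that serves as a complete invariant of $x$ up to $R$, so $\le_H$ compares the difficulty of classification problems whose objects are coded by numbers.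

The classification problems of interest here are isomorphism problems. Fix a computable relational language $L$. A \emph{computable $L$-structure} has universe $\mathbb N$, or an initial segment of $\mathbb N$, and a computable atomic diagram. An \emph{index} is a number $e$ such that $\varphi_e$ is total and is the characteristic function of the atomic diagram of such a structure, which we denote by $\mathcal M_e$. A \emph{Hyp class} is a class $K$ of computable $L$-structures that is closed under isomorphism among computable $L$-structures and whose \emph{index set}
\[
I(K)=\{e:\mathcal M_e\text{ is defined and }\mathcal M_e\in K\}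
\]
is Hyp. The computable models of a Hyp theory form a Hyp class; examples are the computable groups, graphs, fields, trees, linear orders and Boolean algebras. The \emph{isomorphism relation} of $K$ is the equivalence relation
\[
\cong_K\;=\{(e,e'):e,e'\in I(K),\ \mathcal M_e\cong\mathcal M_{e'}\}
\]
on $I(K)$. It is $\Sigma^1_1$, because it asserts the existence of a bijection that preserves the atomic diagram. Hence every equivalence relation on $\mathbb N$ that reduces to $\cong_K$ is $\Sigma^1_1$, and we call $\cong_K$ \emph{complete} if, conversely, every $\Sigma^1_1$ equivalence relation on $\mathbb N$ is Hyp-reducible to it.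

Some isomorphism relations are simple. If $L$ has a single unary symbol $U$ and $K$ is the class of all computable $L$-structures, then $\mathcal M_e\cong\mathcal M_{e'}$ if and only if, for every $k$, the set $U$ has at least $k$ elements in both structures or in neither, and the same holds for its complement; this is arithmetical. Others are as complicated as possible. The following results are known.
\begin{enumerate}
\item[(K1)] (Fokina, Friedman, Knight, Montalb\'an et al.) Every $\Sigma^1_1$ equivalence relation on $\mathbb N$ is Hyp-reducible to isomorphism on computable trees.
\item[(K2)] Isomorphism on computable trees Hyp-reduces to isomorphism on each of the following Hyp classes: computable graphs, torsion-free abelian groups, abelian $p$-groups for a fixed prime $p$, Boolean algebras, linear orders, and fields. Hence all these isomorphism relations are complete.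
\item[(K3)] (Fokina, Friedman) The partial order of $\Sigma^1_1$ sets under Hyp many-one reducibility embeds into the $\Sigma^1_1$ equivalence relations on $\mathbb N$ under $\le_H$.
\end{enumerate}
A Hyp isomorphism relation is never complete (Lemma~\ref{lem:hypclasses}), so ``Hyp'' and ``complete'' are two disjoint extremes. The following question is posed in \cite{problem}.

\medskip
\noindent\textbf{Question.} \emph{Is there a Hyp class $K$ of computable structures such that $\cong_K$ is neither Hyp nor complete?}
\medskip

Among arbitrary $\Sigma^1_1$ equivalence relations, intermediate examples are easy to write down. For a $\Sigma^1_1$ set $S$ let $F_S$ be the equivalence relation on $\mathbb N$ given by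
\[
(2n+i)\,F_S\,(2m+j)\iff n=m\text{ and }(i=j\text{ or }n\in S)\qquad(i,j\in\{0,1\}).
\]
If $S$ is not Hyp, then $F_S$ is not Hyp, since $n\in S\iff 2n\,F_S\,(2n+1)$. All classes of $F_S$ are finite, and by Lemma~\ref{lem:hypclasses} some $\Sigma^1_1$ equivalence relation does not reduce to any relation whose classes are Hyp. For isomorphism relations, all the examples above sit at one of the two extremes, and one might guess a dichotomy. There is a concrete reason for this guess. To imitate $F_S$, take uniformly computable structures $\mathcal A_n,\mathcal B_n$, marked with a tag that determines $n$, such that $\mathcal A_n\cong\mathcal B_n$ if and only if $n\in S$, and let $K$ consist of all their computable copies. The definition of $I(K)$ is then $\Sigma^1_1$, and nothing forces it to be Hyp. Indeed, the class of computable copies of the structures $\mathcal A_n$ alone cannot have a Hyp index set when $S$ is not Hyp, since $\mathcal B_n$ belongs to it exactly when $n\in S$. So one has to recognize, by a Hyp procedure, that a computable structure is a copy of $\mathcal A_n$ \emph{or} $\mathcal B_n$, although no Hyp procedure decides whether $\mathcal A_n$ and $\mathcal B_n$ are the same.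

\subsection{Results}

We show that this can be done, even arithmetically, so the answer to the Question is yes.

\begin{theorem}\label{thm:main}
For every $\Sigma^1_1$ set $S\subseteq\mathbb N$ there are a class $K=K_S$ of computable structures in a computable relational language, closed under isomorphism among computable structures, with $I(K)$ arithmetical; an arithmetical map $e\mapsto(\nu(e),\iota(e))\in\mathbb N\times\{0,1\}$ on $I(K)$; and a computable function $f\colon\mathbb N\times\{0,1\}\to I(K)$, such that for all $e,e'\in I(K)$, $n\in\mathbb N$ and $j\in\{0,1\}$:
\begin{enumerate}
\item[(1)] $\nu(f(n,j))=n$, and $\mathcal M_e\cong\mathcal M_{e'}$ implies $\nu(e)=\nu(e')$;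
\item[(2)] $\mathcal M_e\cong\mathcal M_{f(\nu(e),\iota(e))}$;
\item[(3)] $\mathcal M_{f(n,0)}\cong\mathcal M_{f(n,1)}$ if and only if $n\in S$.
\end{enumerate}
Hence
\begin{equation}\label{eq:star}
\mathcal M_e\cong\mathcal M_{e'}\iff \nu(e)=\nu(e')\text{ and }\bigl(\iota(e)=\iota(e')\text{ or }\nu(e)\in S\bigr).\tag{$\ast$}
\end{equation}
If $S$ is not Hyp, then $\cong_K$ is neither Hyp nor complete under Hyp-reducibility.
\end{theorem}

The second theorem locates these relations in the order $\le_H$. For each $\Sigma^1_1$ set $S$ fix the class $K_S$ constructed in the proof of Theorem~\ref{thm:main}. Let $\langle\cdot,\cdot\rangle\colon\mathbb N^2\to\mathbb N$ be a computable bijection. A set $S$ is \emph{Hyp many-one reducible} to $S'$ if there is a Hyp function $h\colon\mathbb N\to\mathbb N$ with $m\in S\iff h(m)\in S'$.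

\begin{theorem}\label{thm:second}
\begin{enumerate}
\item[(1)] For every $\Sigma^1_1$ set $S$, the relations $\cong_{K_S}$ and $F_S$ are Hyp-bireducible. Hence $\cong_{K_S}$ is Hyp if and only if $S$ is Hyp. All its classes are arithmetical, and it is never complete.
\item[(2)] A $\Sigma^1_1$ equivalence relation $E$ on $\mathbb N$ is Hyp-reducible to $\cong_{K_S}$ for some $\Sigma^1_1$ set $S$ if and only if there are Hyp equivalence relations $E_0\subseteq E\subseteq E_1$ such that every $E_1$-class contains at most two $E_0$-classes.
\item[(3)] Let $S^\circ=\{\langle m,k\rangle:m\in S\}$. For $\Sigma^1_1$ sets $S,S'\notin\{\emptyset,\mathbb N\}$, the set $S$ is Hyp many-one reducible to $S'$ if and only if ${\cong_{K_{S^\circ}}}\le_H{\cong_{K_{S'^\circ}}}$. So the partial order of the nontrivial $\Sigma^1_1$ sets under Hyp many-one reducibility embeds into the non-complete isomorphism relations on classes with arithmetical index set, and the non-Hyp sets go to relations that are neither Hyp nor complete.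
\item[(4)] There is one fixed finite relational language such that, for every $\Sigma^1_1$ set $S$, Theorem~\ref{thm:main} holds with a class $K_S^+$ of structures in that language in place of $K_S$; consequently \textup{(1)--(3)} also hold with $K_S^+$ in place of $K_S$.
\end{enumerate}
\end{theorem}

\subsection{Outline of the proof}

In Section~\ref{sec:structures} we attach a structure to each tree $T$ with node set $\mathbb N$ and each function $p\colon\mathbb N\to\{0,1\}$. Two such structures over the same tree are isomorphic exactly when $p$ can be turned into $q$ by toggling both ends of every edge in a locally finite set of edges. A single $1$ at the root can be removed in this way exactly when it can be pushed to infinity along an infinite path. Taking $T=T_n$ with an infinite path if and only if $n\in S$, we obtain the pair $\mathcal A_n,\mathcal B_n$. An arithmetical list of axioms recognizes the copies of structures over $T_n$, but in general these fall into many isomorphism types. Section~\ref{sec:trees} contains the main construction: we build $T_n$ in stages, with an eye on all the functions $\varphi_e$, so that each computable $p$ passing an arithmetical test vanishes on all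 but a manageable part of $T_n$. Section~\ref{sec:normal} shows that every such $p$ gives a copy of $\mathcal A_n$ or of $\mathcal B_n$, and finds arithmetically one of the two that works. Theorem~\ref{thm:main} is proved in Section~\ref{sec:class}, and Theorem~\ref{thm:second} in Sections~\ref{sec:FS} and~\ref{sec:finite}.

\section{Background}\label{sec:background}

A relation on $\mathbb N$ is \emph{arithmetical} if it is obtained from decidable relations by Boolean connectives and quantifiers over $\mathbb N$. It is $\Sigma^1_1$ if it has the form $\exists\alpha\in\mathbb N^{\mathbb N}\,\theta(\bar x,\alpha)$ with $\theta$ arithmetical, and it is \emph{Hyp} if both it and its complement are $\Sigma^1_1$. A function defined on a subset of $\mathbb N^k$ is arithmetical, or Hyp, if its graph is. A \emph{tree of strings} is a set $\Lambda\subseteq\mathbb N^{<\omega}$ closed under initial segments, and an \emph{infinite path} of $\Lambda$ is an $x\in\mathbb N^{\mathbb N}$ with $x\upharpoonright i\in\Lambda$ for all $i$. We use the following textbook facts.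
\begin{enumerate}
\item[(F1)] The $\Sigma^1_1$ relations are closed under conjunction, disjunction and both quantifiers over $\mathbb N$. The Hyp relations have the same closure properties, are closed under negation, and include the arithmetical relations. In particular, the preimage $\{x:\exists y\,(h(x)=y\wedge y\in A)\}$ of a Hyp (or $\Sigma^1_1$) set $A$ under a Hyp function $h$ is Hyp (or $\Sigma^1_1$), and $\le_H$ is transitive.
\item[(F2)] (Kleene's normal form.) For every $\Sigma^1_1$ set $S\subseteq\mathbb N$ there are uniformly computable trees of strings $\Lambda_n$ such that $n\in S$ if and only if $\Lambda_n$ has an infinite path.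
\item[(F3)] There is a $\Sigma^1_1$ subset of $\mathbb N$ that is not Hyp.
\item[(F4)] ($s$-$m$-$n$ theorem.) For every partial computable $\psi(x,y)$ there is a total computable $k$ with $\varphi_{k(x)}(y)=\psi(x,y)$ for all $x,y$.
\end{enumerate}
We write $\varphi_{e,s}(t){\downarrow}=y$ if the computation of $\varphi_e(t)$ halts within $s$ steps with output $y$. This relation is decidable, and once true at $s$ it is true at all larger $s$.

Three observations about arithmetical definitions will be used repeatedly. The set of indices of computable $L$-structures is arithmetical. A property of $\mathcal M_e$ that is built from atomic statements and decidable relations by connectives and quantifiers over elements, symbols of $L$ and numbers is arithmetical in $e$. Finally, if $A$ is arithmetical in some parameters, then so are the statements ``$A$ is finite'' (some $m$ bounds $A$) and ``$A$ is finite of odd size'' (some code lists exactly the elements of $A$, without repetition, and has odd length).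

The following lemma is our only tool for proving incompleteness.

\begin{lemma}\label{lem:hypclasses}
There is a $\Sigma^1_1$ equivalence relation $E^*$ on $\mathbb N$ such that $E^*\not\le_H R$ for every equivalence relation $R$ on a Hyp set all of whose classes are Hyp.
\end{lemma}

\begin{proof}
Let $A$ be a $\Sigma^1_1$ set that is not Hyp, and put $x\,E^*\,y\iff x=y\vee(x\in A\wedge y\in A)$. This is a $\Sigma^1_1$ equivalence relation, and $A$, which is nonempty, is one of its classes. If a Hyp function $h$ reduced $E^*$ to $R$, then for $x_0\in A$ the set $A$ would be the preimage under $h$ of the $R$-class of $h(x_0)$, hence Hyp by (F1).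
\end{proof}

\section{Parity structures over a tree}\label{sec:structures}

We want a family of structures whose isomorphism problem is a transparent combinatorial problem, and in which the existence of an infinite path through a tree appears as one instance. Sums of bits are taken modulo $2$ from now on.

\subsection{The structures and their isomorphisms}

A \emph{numbered tree} $T$ is given by a computable function $\operatorname{par}\colon\{1,2,\dots\}\to\mathbb N$ with $\operatorname{par}(s)<s$. Its nodes are all natural numbers, its root is $0$, and $\operatorname{par}(s)$ is the parent of $s$. Let $\operatorname{Ch}(s)=\{v:\operatorname{par}(v)=s\}$, and let $T_v$ consist of $v$ and all its descendants. The relations $v\in\operatorname{Ch}(s)$ and $t\in T_v$ are decidable, and $T_0=\mathbb N$ is infinite. An \emph{infinite path} of $T$ is a sequence $0=v_0,v_1,v_2,\dots$ with $v_{i+1}\in\operatorname{Ch}(v_i)$.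

The language $L_0$ has unary symbols $Q_n,P_s,C_s$ for $n,s\in\mathbb N$, a unary symbol $U$ and a binary symbol $E$. For a numbered tree $T$, a \emph{tag} $n\in\mathbb N$ and a function $p\colon\mathbb N\to\{0,1\}$, the structure $\mathfrak S_n(T,p)$ is defined as follows.
\begin{itemize}
\item It has \emph{points} $(s,i)$ for $s\in\mathbb N$, $i\in\{0,1\}$, with $P_s=\{(s,0),(s,1)\}$, and \emph{configurations} $(s,h)$ for $s\in\mathbb N$ and $h$ a finite subset of $\operatorname{Ch}(s)$; those with first entry $s$ form $C_s$.
\item $Q_n$ holds of every element, $Q_m$ is empty for $m\ne n$, and $U$ holds only of the point $(0,0)$.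
\item A configuration $(s,h)$ is $E$-related to exactly one point of $P_t$ for each $t\in\{s\}\cup\operatorname{Ch}(s)$, namely to $(v,1_h(v))$ for $v\in\operatorname{Ch}(s)$ and to $(s,|h|+p(s))$. There are no other instances of $E$.
\end{itemize}
Think of $P_s$ as a variable $\xi_s$ with two values. The configurations in $C_s$ are the solutions of the equation $\xi_s+\sum_{v\in\operatorname{Ch}(s)}\xi_v=p(s)$ in which only finitely many $\xi_v$ equal $1$. For instance, if $\operatorname{Ch}(s)=\{v,w\}$ and $p(s)=0$, the four configurations $(s,\emptyset)$, $(s,\{v\})$, $(s,\{w\})$, $(s,\{v,w\})$ select the values $(\xi_s,\xi_v,\xi_w)=(0,0,0)$, $(1,1,0)$, $(1,0,1)$, $(0,1,1)$. The structure names the variables but, except at the root, does not say which value is $0$.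

The codes of points and configurations form an infinite decidable set. Renumbering it increasingly, we regard $\mathfrak S_n(T,p)$ for computable $p$ as a computable structure, with an index computable from $n$ and indices for $\operatorname{par}$ and $p$.

Call $g\colon\mathbb N\to\{0,1\}$ \emph{admissible} if $g(0)=0$ and $\{v\in\operatorname{Ch}(s):g(v)=1\}$ is finite for every $s$. For admissible $g$ put
\[
\partial g(s)=g(s)+\sum_{v\in\operatorname{Ch}(s)}g(v),
\]
and write $p\sim_T q$ if $p+q=\partial g$ for some admissible $g$. If each node $v\ge1$ is identified with the edge joining it to its parent, then an admissible $g$ is a set of edges meeting each node finitely often, and $\partial g(s)$ is the parity of the number of its edges at $s$.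

\begin{lemma}\label{lem:iso}
$\mathfrak S_n(T,p)\cong\mathfrak S_n(T,q)$ if and only if $p\sim_T q$.
\end{lemma}

\begin{proof}
Let $\theta$ be an isomorphism. It preserves each $P_s$, so it acts on points by $(s,i)\mapsto(s,i+g(s))$ for some $g\colon\mathbb N\to\{0,1\}$, and $g(0)=0$ because $U$ is preserved. It preserves each $C_s$, so it sends a configuration $(s,h)$ to some $(s,h')$. For $v\in\operatorname{Ch}(s)$ the neighbor $(v,1_h(v))$ of $(s,h)$ goes to the neighbor of $(s,h')$ in $P_v$, which gives
\begin{equation}\label{eq:hprime}
1_{h'}(v)=1_h(v)+g(v)\qquad(v\in\operatorname{Ch}(s)).
\end{equation}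
As $h$ and $h'$ are finite, $g$ is admissible, and $|h'|\equiv|h|+\sum_{v\in\operatorname{Ch}(s)}g(v)$. Comparing the neighbors in $P_s$ gives $|h|+p(s)+g(s)\equiv|h'|+q(s)$. Together these say $p(s)+q(s)=\partial g(s)$.

Conversely, let $g$ be admissible with $p+q=\partial g$. Map $(s,i)$ to $(s,i+g(s))$, and map $(s,h)$ to $(s,h')$ with $h'$ defined by \eqref{eq:hprime}; this $h'$ is the symmetric difference of $h$ with a fixed finite subset of $\operatorname{Ch}(s)$, so the map is a bijection of $C_s$. The unary predicates are preserved, and the two computations above show that the neighbor of $(s,h)$ in each $P_t$ goes to the neighbor of $(s,h')$ in $P_t$.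
\end{proof}

In particular $\sim_T$ is an equivalence relation; also, $p\sim_T q$ and $p'\sim_T q'$ imply $p+p'\sim_T q+q'$, since $\partial$ is additive. Let $\mathbf 0$ be the zero function and $\mathbf 1_v$ the indicator function of the node $v$. A $1$ can be moved from any node $v\geq 1$ to the root: if $g$ is the indicator of the nonroot nodes on the path from $0$ to $v$, then $\partial g=\mathbf 1_0+\mathbf 1_v$. So a function $p$ with finite support is equivalent to $\mathbf 0$ or to $\mathbf 1_0$ according to the parity of its support. Whether these two are equivalent is the $\Sigma^1_1$ question that we want to encode.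

\begin{lemma}\label{lem:path}
$\mathbf 0\sim_T\mathbf 1_0$ if and only if $T$ has an infinite path.
\end{lemma}

\begin{proof}
The equation $\partial g=\mathbf 1_0$ for admissible $g$ says that $\sum_{v\in\operatorname{Ch}(0)}g(v)=1$ and that $g(s)=\sum_{v\in\operatorname{Ch}(s)}g(v)$ for $s\ne0$. Given such a $g$, some $v_1\in\operatorname{Ch}(0)$ has $g(v_1)=1$, then some $v_2\in\operatorname{Ch}(v_1)$ has $g(v_2)=1$, and so on; this produces an infinite path. Conversely, if $0,v_1,v_2,\dots$ is an infinite path, the indicator function of $\{v_1,v_2,\dots\}$ is such a $g$.
\end{proof}

This is where $U$ is needed. Without it the value $g(0)=1$ would be allowed, and $g=\mathbf 1_0$ would make the structures for $\mathbf 0$ and $\mathbf 1_0$ isomorphic over every tree.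

\begin{example}\label{ex:raystar}
On the \emph{ray}, $\operatorname{par}(s)=s-1$, the recursion $g(0)=0$, $g(s+1)=g(s)+p(s)$ solves $\partial g=p$ for every $p$, so there is a single $\sim_T$-class. On the \emph{star}, $\operatorname{par}(s)=0$, a function $g$ with $g(0)=0$ is admissible when it has finite support, and then $\partial g(v)=g(v)$ for $v\ge1$ and $\partial g(0)=\sum_v g(v)$. So $p\sim_T q$ if and only if $p$ and $q$ differ at a finite, even number of nodes. The functions of finite support form the two classes of $\mathbf 0$ and $\mathbf 1_0$. There are infinitely many other classes of computable functions, for example those of the indicator functions of the pairwise disjoint infinite sets $\{\langle m,k\rangle:k\in\mathbb N\}$.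
\end{example}

\subsection{Tame functions}

On the star, the unwanted classes are excluded by requiring finite support. For a general tree, the analogous requirement concerns finite subtrees, on which the total parity is defined. If $T_v$ is finite, let $\operatorname{val}_p(v)=\sum_{w\in T_v}p(w)$. A node $v$ is \emph{$p$-odd} if $T_v$ is finite and $\operatorname{val}_p(v)=1$, and $p$ is \emph{tame} (for $T$) if every node has only finitely many $p$-odd children. On the star, tame means finite support. On every tree $\mathbf 0$ and $\mathbf 1_0$ are tame, because the root lies in no $T_v$ with $v\ne0$. For total $\{0,1\}$-valued $\varphi_e$, tameness is arithmetical in $e$ and an index for $\operatorname{par}$.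

\begin{lemma}\label{lem:tame}
If $p\sim_T q$, then $p$ is tame if and only if $q$ is tame.
\end{lemma}

\begin{proof}
Let $p+q=\partial g$ with $g$ admissible, and let $T_v$ be finite. Sum the equation $p(s)+q(s)=g(s)+\sum_{w\in\operatorname{Ch}(s)}g(w)$ over $s\in T_v$. Each node $w\in T_v\setminus\{v\}$ contributes $g(w)$ twice, once as $s$ and once as a child, and $v$ contributes once. Thus $\operatorname{val}_p(v)+\operatorname{val}_q(v)=g(v)$. Since only finitely many children $v$ of a given node have $g(v)=1$, its $p$-odd and $q$-odd children differ by a finite set.
\end{proof}

\subsection{Recognizing copies}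

To keep the index set arithmetical, we must recognize the copies of the structures $\mathfrak S_n(T,p)$ without quantifying over isomorphisms, and recover a suitable $p$ from a copy. For an $L_0$-structure $M$ let $\mathrm{Ax}_n(T)$ be the following list.
\begin{enumerate}
\item[(A1)] Every element satisfies $Q_n$, no $Q_m$ with $m\ne n$, and exactly one of the predicates $P_s,C_s$ ($s\in\mathbb N$).
\item[(A2)] $|P_s|=2$ for all $s$, and $U$ holds of exactly one element, which lies in $P_0$.
\item[(A3)] $E(y,x)$ implies $y\in C_s$ and $x\in P_t$ for some $s$ and some $t\in\{s\}\cup\operatorname{Ch}(s)$. For $y\in C_s$ and $t\in\{s\}\cup\operatorname{Ch}(s)$ there is exactly one $x\in P_t$ with $E(y,x)$; we denote it by $y(t)$.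
\item[(A4)] $C_s\ne\emptyset$ for all $s$. For $y,y'\in C_s$ the set $D(y,y')=\{v\in\operatorname{Ch}(s):y(v)\ne y'(v)\}$ is finite, and $y(s)=y'(s)$ if and only if $|D(y,y')|$ is even.
\item[(A5)] For $y\in C_s$ and finite $F\subseteq\operatorname{Ch}(s)$ there is exactly one $y'\in C_s$ with $D(y,y')=F$.
\end{enumerate}
These axioms are invariant under isomorphism, and ``$\mathcal M_e$ satisfies $\mathrm{Ax}_n(T)$'' is arithmetical in $e$, $n$ and an index for $\operatorname{par}$.

\begin{lemma}\label{lem:axioms}
Every $\mathfrak S_n(T,p)$ satisfies $\mathrm{Ax}_n(T)$. If a computable structure $M$ satisfies $\mathrm{Ax}_n(T)$, then $M\cong\mathfrak S_n(T,p)$ for a computable $p$ whose index is computable from indices for $\operatorname{par}$ and $M$.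
\end{lemma}

\begin{proof}
In $\mathfrak S_n(T,p)$, (A1)--(A3) restate the definition, and $D((s,h),(s,h'))=h\,\triangle\,h'$. This gives (A5), and it gives (A4) because $|h\,\triangle\,h'|\equiv|h|+|h'|$.

Now let $M$ be computable and satisfy the axioms. We choose a base configuration at each node and use it to decide which point of each child is called $0$. Let $y_s$ be the least element of $C_s$. Define a bit $\beta(x)$ for each point $x$ so that $\beta$ is a bijection $P_s\to\{0,1\}$ for each $s$: in $P_0$ the element of $U$ gets bit $0$, and for $v\ge1$ the point $y_{\operatorname{par}(v)}(v)$ gets bit $0$. Put $p(s)=\beta(y_s(s))$. The elements $y_s$ and $y_s(t)$ are found by searches that terminate by (A3) and (A4), so $p$ is computable, and (F4) gives the uniformity.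

Map $x\in P_s$ to $(s,\beta(x))$ and $y\in C_s$ to $(s,D(y,y_s))$. This is a bijection of $M$ onto $\mathfrak S_n(T,p)$: by (A1) the sets $P_s,C_s$ partition $M$, by (A4) the set $D(y,y_s)$ is finite, and by (A5), applied to $y_s$, each finite $F\subseteq\operatorname{Ch}(s)$ equals $D(y,y_s)$ for exactly one $y\in C_s$. The unary predicates are preserved. By (A3) it remains to compute the bits of the neighbors of $y\in C_s$. For $v\in\operatorname{Ch}(s)$ we have $\beta(y_s(v))=0$, so $\beta(y(v))=1$ if and only if $v\in D(y,y_s)$. By (A4), $\beta(y(s))=\beta(y_s(s))+|D(y,y_s)|=p(s)+|D(y,y_s)|$. These are the neighbors of $(s,D(y,y_s))$ in $\mathfrak S_n(T,p)$.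
\end{proof}

\section{Trees that control the computable tame functions}\label{sec:trees}

\subsection{What is needed}

Tameness alone does not reduce the number of classes to two.

\begin{example}\label{ex:starstar}
Let $\operatorname{par}(2^k)=0$ and $\operatorname{par}(2^k(2m+1))=2^k$ for $k\ge0$, $m\ge1$: the root has infinitely many children, each with infinitely many leaves below it. For $A\subseteq\mathbb N$ let $p_A$ be the indicator function of $\{2^k:k\in A\}$. The only finite subtrees are the leaves, where $p_A$ vanishes, so $p_A$ is tame. If $p_A+p_B=\partial g$, then $g=0$ on the leaves, hence $g(2^k)=1$ exactly for $k\in A\,\triangle\,B$, and admissibility forces $A\,\triangle\,B$ to be finite. Pairwise disjoint infinite computable sets $A$ give infinitely many classes of computable tame functions.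
\end{example}

One could impose a second finiteness condition to deal with this tree, but a tree with one more level would call for a third, and our trees must be complicated enough to have a path exactly when $n\in S$. Instead we use the fact that only computable functions $p$ occur, and we change the tree. The trouble in Example~\ref{ex:starstar} comes from values $p(t)=1$ inside infinitely many infinite subtrees below the same node. We build $T$ so that a tame $\varphi_e$ vanishes on all but finitely many of the infinite subtrees below each node. Exceptions cannot be avoided: for every $v$ the function $\mathbf 1_v$ is computable and tame, and it does not vanish on $T_v$. To organize the exceptions, each node $v\ge1$ receives a number $a(v)$, its \emph{letter}, and is responsible only for the functions $\varphi_e$ with $e<a(v)$. The letters also spell out strings in the given tree of strings, and this ties the paths of the two trees together.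

\begin{proposition}\label{prop:tree}
Uniformly in a computable tree of strings $\Lambda$ that contains all strings $\langle a\rangle$ of length one, we can compute a numbered tree $T$ and numbers $a(v)$ for $v\ge1$ such that:
\begin{enumerate}
\item[(P1)] for all $\tau$ and $a$, only finitely many $v\in\operatorname{Ch}(\tau)$ have $a(v)=a$ and $T_v$ infinite;
\item[(P2)] if $\varphi_e$ is total, $\{0,1\}$-valued and tame, then $\varphi_e$ vanishes on $T_v$ for every $v\ge1$ with $a(v)>e$ and $T_v$ infinite;
\item[(P3)] $T$ has an infinite path if and only if $\Lambda$ has one.
\end{enumerate}
\end{proposition}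

The tension is between (P2), which is easiest to satisfy by keeping subtrees finite, and (P3), which needs infinite subtrees along some path. The next example resolves it for one function and one level.

\begin{example}\label{ex:toy}
Let $p\colon\mathbb N\to\{0,1\}$ be computable. We build a tree of height at most two in which exactly one child of the root has an infinite subtree, and $p$ vanishes on that subtree if $p$ is tame. Let $d=1$ and $w=2$ be children of the root; $w$ is the \emph{current} child. Suppose the nodes below $s$ have been placed. If $p$ vanishes on the part of $T_w$ built so far, make $s$ a child of $w$. Otherwise abandon $w$, make $s$ a child of $d$, and make $s+1$ a child of the root and the new current child.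

A node is added to $T_w$ only when $p$ vanishes on all earlier nodes of $T_w$. So if $w$ is abandoned, then $T_w$ is finite and $p$ equals $1$ at exactly one of its nodes, the last: $w$ is $p$-odd. If finitely many children are abandoned, then $T_d$ is finite, and the last current child $w$ has an infinite subtree on which $p$ vanishes. If infinitely many are abandoned, then $T_d$ is the only infinite subtree below the root. We know nothing about $p$ on $T_d$, and we need not, since the root has infinitely many $p$-odd children and $p$ is not tame.
\end{example}

The children $w$ act on the guess that $p$ will spoil only finitely many of them, and $d$ acts on the opposite guess. In the general construction $\varphi_e$ may be partial, and a child that waits for $\varphi_e$ to converge on its subtree may wait forever. So there is a third guess, that $\varphi_e$ is not a total $\{0,1\}$-valued function; a child with this guess grows freely and is abandoned when $\varphi_e$ converges too far. A node with letter $a$ carries one of the three guesses for each $e<a$: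
\begin{itemize}
\item[$\mathsf N$:] $\varphi_e$ is \emph{not} total $\{0,1\}$-valued;
\item[$\mathsf G$:] the subtree is \emph{guarded}, and grows only while $\varphi_e$ is seen to vanish on it;
\item[$\mathsf D$:] $\varphi_e$ is \emph{disqualified}, because it spoils infinitely many guarded siblings.
\end{itemize}

\subsection{The construction}

Each node $v\ge1$ will carry a \emph{label} $(a,\sigma,j)$, where $a=a(v)$ is its letter, $\sigma=\sigma_v\in\{\mathsf N,\mathsf G,\mathsf D\}^a$ is a function on $\{e:e<a\}$, and $j\in\mathbb N$ counts the earlier siblings with the same $a$ and $\sigma$. Let $\rho(v)$ be the string of letters along the path from the root to $v$, with $\rho(0)=\emptyset$. A \emph{request} is a tuple $(\tau,a,\sigma,j)$ with $\tau,a,j\in\mathbb N$ and $\sigma\in\{\mathsf N,\mathsf G,\mathsf D\}^a$; it asks for a child of $\tau$ with label $(a,\sigma,j)$. Fix a computable bijection between requests and natural numbers, their \emph{codes}.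

Node $s$ is added at stage $s\ge1$. At that stage the nodes $0,\dots,s-1$ exist, with their parents and labels. Write $T_v[s]=T_v\cap\{0,\dots,s-1\}$, and define the following.
\begin{itemize}
\item $\ell(e,s)$ is the largest $m\le s$ such that $\varphi_{e,s}(t){\downarrow}\in\{0,1\}$ for all $t<m$.
\item A node $v$ with $1\le v<s$ is \emph{$e$-spoiled} at stage $s$ if $e<a(v)$, $\sigma_v(e)=\mathsf G$, and $\varphi_{e,s}(t){\downarrow}=1$ for some $t\in T_v[s]$. Let $\kappa_\tau(e,s)$ be the number of children $v<s$ of $\tau$ that are $e$-spoiled at stage $s$.
\item A node $v$ with $1\le v<s$ and label $(a,\sigma,j)$ is \emph{retired} at stage $s$ if for some $e<a$ either $\sigma(e)=\mathsf N$ and $\ell(e,s)>j$, or $v$ is $e$-spoiled.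
\item The root is \emph{permitted} at every stage. A node $v$ with $1\le v<s$, label $(a,\sigma,j)$ and parent $\tau$ is \emph{permitted} at stage $s$ if it is not retired and for every $e<a$: if $\sigma(e)=\mathsf G$, then $\varphi_{e,s}(t){\downarrow}=0$ for all $t\in T_v[s]$; and if $\sigma(e)=\mathsf D$, then $\kappa_\tau(e,s)\ge|T_v[s]|$.
\item A request $(\tau,a,\sigma,j)$ is \emph{eligible} at stage $s$ if
\begin{enumerate}
\item[(E1)] $\tau<s$ and $\rho(\tau)^\frown a\in\Lambda$;
\item[(E2)] no child of $\tau$ with label $(a,\sigma,j)$ exists yet;
\item[(E3)] if $j>0$, a child of $\tau$ with label $(a,\sigma,j-1)$ exists and is retired;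
\item[(E4)] $\tau$ and all its ancestors are permitted.
\end{enumerate}
\end{itemize}
At stage $s$ we \emph{grant} the eligible request $(\tau,a,\sigma,j)$ of least code: node $s$ becomes a child of $\tau$ with label $(a,\sigma,j)$.

Eligibility is decidable. At every stage some request is eligible: choose $a$ that is not the letter of any existing node and any $\sigma$, and note that $(0,a,\sigma,0)$ satisfies (E1) because $\langle a\rangle\in\Lambda$. This is the only use of that hypothesis. Thus the search for the least eligible code terminates, every natural number becomes a node, and $\operatorname{par}$ and the labels are computable, uniformly in an index for $\Lambda$. We record what follows directly from the definitions.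
\begin{enumerate}
\item[(B1)] $\ell(e,s)$ and $\kappa_\tau(e,s)$ are nondecreasing in $s$, and a node that is spoiled or retired at some stage remains so at all later stages. Moreover $\sup_s\ell(e,s)=\infty$ if and only if $\varphi_e$ is total and $\{0,1\}$-valued.
\item[(B2)] Each request is granted at most once, by (E2), and $\rho(v)\in\Lambda$ for all $v$, by (E1).
\item[(B3)] If $s$ is a proper descendant of $v$, then $v$ and all its ancestors are permitted at stage $s$, by (E4) for the parent of $s$. Consequently a node that is retired at some stage has a finite subtree, and a node $v\geq 1$ with $T_v$ infinite is never retired and is permitted at infinitely many stages.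
\end{enumerate}

\subsection{Verification of (P1) and (P2)}

\begin{proof}[Proof of \textup{(P1)}]
Fix $\tau$, $a$ and $\sigma$. By (B2), $\tau$ has at most one child with label $(a,\sigma,j)$ for each $j$. Suppose it has children with labels $(a,\sigma,j)$ and $(a,\sigma,j')$, where $j<j'$. Applying (E3) repeatedly, from $j'$ downward, we find that a child with label $(a,\sigma,j+1)$ exists and that the child with label $(a,\sigma,j)$ was retired when it was created. By (B3) the child with label $(a,\sigma,j)$ has a finite subtree. So at most one child of $\tau$ with letter $a$ and guess $\sigma$ has an infinite subtree, and at most $3^a$ children with letter $a$ do.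
\end{proof}

A spoiled child is evidence against the tameness of $\varphi_e$ only if $\varphi_e$ has odd total on its subtree. The permission clause for $\mathsf G$ guarantees this, as in Example~\ref{ex:toy}.

\begin{lemma}\label{lem:odd}
Let $e<a(w)$ and $\sigma_w(e)=\mathsf G$, and suppose $\varphi_e(t)=1$ for some $t\in T_w$. Then $T_w$ is finite and $\varphi_e(t')=0$ for all $t'\in T_w\setminus\{t\}$. In particular, if $p=\varphi_e$ is total and $\{0,1\}$-valued, then every node that is $e$-spoiled at some stage is $p$-odd.
\end{lemma}

\begin{proof}
If $s$ is a proper descendant of $w$, then $w$ is permitted at stage $s$ by (B3), so $\varphi_e$ vanishes on $T_w[s]$. An element $s>t$ of $T_w$ would be a proper descendant of $w$ with $t\in T_w[s]$, which contradicts $\varphi_e(t)=1$. So $t=\max T_w$, and $T_w$ is finite. If $t=w$, then $T_w=\{t\}$. Otherwise $t$ is a proper descendant of $w$, and $\varphi_e$ vanishes on $T_w[t]=T_w\setminus\{t\}$.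
\end{proof}

\begin{proof}[Proof of \textup{(P2)}]
Let $p=\varphi_e$ be total, $\{0,1\}$-valued and tame. Let $v\ge1$ have label $(a,\sigma,j)$ with $a>e$ and parent $\tau$, and let $T_v$ be infinite. By (B3), $v$ is never retired and is permitted at infinitely many stages. If $\sigma(e)=\mathsf N$, then $\ell(e,s)\le j$ for all $s>v$, contrary to (B1). If $\sigma(e)=\mathsf D$, then $\kappa_\tau(e,s)\ge|T_v[s]|$ for infinitely many $s$, so $\kappa_\tau(e,s)$ is unbounded. Then infinitely many children of $\tau$ are $e$-spoiled at some stage, and they are $p$-odd by Lemma~\ref{lem:odd}, contrary to tameness. Hence $\sigma(e)=\mathsf G$, and since $T_v$ is infinite, Lemma~\ref{lem:odd} shows that $p(t)\ne1$ for all $t\in T_v$.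
\end{proof}

\subsection{Verification of (P3)}

If $v_0,v_1,\dots$ is an infinite path of $T$, then the strings $\rho(v_i)\in\Lambda$ have length $i$ and extend one another, so their union is an infinite path of $\Lambda$. For the converse we follow a path $x$ of $\Lambda$ and look, at each level, for a child with letter $x(i)$ whose guesses are all correct. The difficulty is (E4): to add a child of $\tau$, all ancestors of $\tau$ must be permitted at the \emph{same} stage, while a node typically loses permission each time its subtree grows, and regains it only when $\varphi_e$ has converged on the new node or another sibling has been spoiled. The property to carry through the induction is that a node regains permission for good if its subtree is left alone. Call a node $v\ge1$ \emph{live} if it is never retired and, in case $T_v$ is finite, it is permitted at all sufficiently large stages.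

\begin{lemma}\label{lem:live}
Let $0=v_0,v_1,\dots,v_i$ be the path from the root to $v_i$, and let $v_1,\dots,v_i$ be live. Let $r=(v_i,a,\sigma,j)$ be a request that satisfies \textup{(E1)} and \textup{(E3)} at all sufficiently large stages. Then $r$ is granted at some stage.
\end{lemma}

\begin{proof}
Suppose not. Then $r$ satisfies (E2) at every stage. By (B2) there is $s_0$ such that after stage $s_0$ no request with code smaller than that of $r$ is granted and $r$ satisfies (E1)--(E3). If $v_0,\dots,v_i$ were all permitted at a stage after $s_0$, then $r$ would be eligible, and $r$ or a request of smaller code would be granted. Therefore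
\begin{equation}\label{eq:never}
\text{at no stage after $s_0$ are all of $v_0,\dots,v_i$ permitted.}
\end{equation}
We show by downward induction on $k=i,i-1,\dots,1$ that $v_k$ is permitted at all sufficiently large stages. As the root is always permitted, this contradicts \eqref{eq:never}. Suppose $v_{k+1},\dots,v_i$ are permitted at all stages after $s_1\ge s_0$. If a proper descendant of $v_k$ were added at a stage $s>s_1$, then $v_0,\dots,v_k$ would be permitted at stage $s$ by (B3), and so would $v_{k+1},\dots,v_i$, against \eqref{eq:never}. So $T_{v_k}$ is finite, and since $v_k$ is live, it is permitted at all sufficiently large stages.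
\end{proof}

\begin{proof}[Proof of \textup{(P3)}, completed]
Let $x$ be an infinite path of $\Lambda$. We find a path $0=v_0,v_1,\dots$ of $T$ with $\rho(v_i)=x\upharpoonright i$ and $v_i$ live for $i\ge1$. Suppose $v_0,\dots,v_i$ have been found. Put $\tau=v_i$ and $a=x(i)$, and let $\sigma\in\{\mathsf N,\mathsf G,\mathsf D\}^a$ be the correct guess for the completed construction:
\[
\sigma(e)=\begin{cases}
\mathsf N&\text{if }\sup_s\ell(e,s)<\infty,\\
\mathsf D&\text{if }\sup_s\ell(e,s)=\infty\text{ and }\sup_s\kappa_\tau(e,s)=\infty,\\
\mathsf G&\text{if }\sup_s\ell(e,s)=\infty\text{ and }\sup_s\kappa_\tau(e,s)<\infty.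
\end{cases}
\]
The requests $r_j=(\tau,a,\sigma,j)$ satisfy (E1) at all stages $s>\tau$, since $\rho(\tau)^\frown a=x\upharpoonright(i+1)\in\Lambda$.

\emph{Some $r_j$ is granted and the resulting child is never retired.} Suppose that, on the contrary, every child of $\tau$ with a label $(a,\sigma,j)$ is eventually retired. By Lemma~\ref{lem:live}, $r_0$ is granted. If $r_j$ is granted, the resulting child $u_j$ is retired from some stage on, so $r_{j+1}$ satisfies (E3) from that stage on, and Lemma~\ref{lem:live} shows that $r_{j+1}$ is granted. Thus all children $u_j$ exist and are eventually retired. Let $J$ be an upper bound for the finitely many numbers $\sup_s\ell(e,s)$ with $e<a$ and $\sigma(e)=\mathsf N$. For $j\ge J$ the child $u_j$ cannot be retired through the clause for $\mathsf N$, so it is $e$-spoiled at some stage for some $e<a$ with $\sigma(e)=\mathsf G$. One such $e$ serves for infinitely many $j$. Then $\sup_s\kappa_\tau(e,s)=\infty$, contrary to $\sigma(e)=\mathsf G$.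

Let $v=v_{i+1}$ be a child of $\tau$ with label $(a,\sigma,j)$ that is never retired. Then $\rho(v)=x\upharpoonright(i+1)$, and we check that \emph{$v$ is live}. Suppose $T_v$ is finite, and let $e<a$. If $\sigma(e)=\mathsf G$, then $\varphi_e$ is total and $\{0,1\}$-valued by (B1). It does not take the value $1$ on $T_v$, for otherwise $v$ would be $e$-spoiled at a large stage. So $\varphi_{e,s}(t){\downarrow}=0$ for all $t$ in the finite set $T_v$ once $s$ is large. If $\sigma(e)=\mathsf D$, then $\kappa_\tau(e,s)\ge|T_v|$ once $s$ is large, by (B1). Hence $v$ is permitted at all sufficiently large stages. This completes the induction and the proof of Proposition~\ref{prop:tree}.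
\end{proof}

\section{Normal form for tame functions}\label{sec:normal}

We now show that over the trees of Proposition~\ref{prop:tree} the computable tame functions fall into at most two classes. Fix an index $e$ of $p$. By (P2), $p$ vanishes on the infinite subtrees whose top node has letter greater than $e$, and these can be ignored. On a finite subtree all the $1$'s can be pushed up to the parent of its top node, and tameness makes this admissible. What is left is a function on the nodes that have infinite subtrees and are reached through letters at most $e$. By (P1) these nodes form a finitely branching tree $R$. On a finite part of $R$ we push the $1$'s up, and on an infinite part we push them out along an infinite path.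

\begin{lemma}\label{lem:normal}
Let $T$ be a numbered tree with computable letters $a(v)$ satisfying \textup{(P1)} and \textup{(P2)}, and let $p=\varphi_e$ be total, $\{0,1\}$-valued and tame. Then $p\sim_T q$ for some $q\in\{\mathbf 0,\mathbf 1_0\}$. Such a $q$ can be found arithmetically, uniformly in $e$ and indices for $\operatorname{par}$ and $a$.
\end{lemma}

\begin{proof}
\emph{Three kinds of nodes.} Let $Z$ be the union of the subtrees $T_u$ with $u\ne0$, $T_u$ infinite and $a(u)>e$. Let $W$ be the set of $v\notin Z$ with $T_v$ finite, and let $R$ be the set of $v\notin Z$ with $T_v$ infinite. These sets partition $\mathbb N$ and have the following properties.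
\begin{enumerate}
\item[(a)] $Z$ is closed under descendants, $0\notin Z$, and $p$ vanishes on $Z$ by (P2).
\item[(b)] If $v$ is a child of a node $\tau\notin Z$, then $v\in Z$ if and only if $T_v$ is infinite and $a(v)>e$, since no proper ancestor of $v$ can witness $v\in Z$. So the children of a node of $W$ lie in $W$, and for $\tau\in R$ a child $v$ lies in $W$ exactly when $T_v$ is finite.
\item[(c)] $R$ contains $0$ and is closed under ancestors, by (a). A child $v\in R$ of a node $\tau\in R$ has $T_v$ infinite and $a(v)\le e$ by (b), so by (P1) each $\tau\in R$ has finitely many children in $R$.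
\end{enumerate}
Call $\tau\in R$ \emph{small} if $T_\tau\cap R$ is finite, and \emph{big} otherwise. The $R$-children of a small node are small, and the parent of a big node is big. A big node $\tau$ has a big child, because by (c) the infinite set $(T_\tau\cap R)\setminus\{\tau\}$ is the union of the finitely many sets $T_v\cap R$ with $v\in\operatorname{Ch}(\tau)\cap R$.

\emph{The function $g$.} For $\tau\in R$ let
\[
b(\tau)=p(\tau)+\sum_{v\in\operatorname{Ch}(\tau)\cap W}\operatorname{val}_p(v),
\]
a sum with finitely many nonzero terms because $p$ is tame. This is the bit left at $\tau$ after the finite subtrees below $\tau$ have been cleared. Put $g(0)=0$, $g=0$ on $Z$, and $g(v)=\operatorname{val}_p(v)$ for $v\in W$. We define $g$ on $R\setminus\{0\}$ so that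
\begin{equation}\label{eq:R}
g(\tau)=b(\tau)+\sum_{v\in\operatorname{Ch}(\tau)\cap R}g(v)\qquad(\tau\in R\setminus\{0\}).
\end{equation}
For small $\tau\ne0$ put $g(\tau)=\sum_{w\in T_\tau\cap R}b(w)$. Then \eqref{eq:R} holds at $\tau$, since $T_\tau\cap R$ is the disjoint union of $\{\tau\}$ and the sets $T_v\cap R$ with $v\in\operatorname{Ch}(\tau)\cap R$, and these $v$ are small. On big nodes we define $g$ by recursion on the distance from the root. Put $g=0$ on the big children of $0$. If $\tau\ne0$ is big and $g(\tau)$ is defined, put $g=0$ on all big children of $\tau$ except the least one, and give the least big child the value that makes \eqref{eq:R} true at $\tau$. Every big node other than $0$ has a big parent, so this defines $g$ on all of $R$.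

\emph{Admissibility.} If $s\in Z$, then $g$ vanishes on $\operatorname{Ch}(s)\subseteq Z$. If $s\in W$, then $\operatorname{Ch}(s)$ is finite. If $s\in R$, a child $v$ with $g(v)=1$ is one of the finitely many $p$-odd children of $s$ or one of the finitely many children in $R$.

\emph{The equation $p+q=\partial g$.} Let $q(s)=0$ for $s\ne0$ and $q(0)=p(0)+\sum_{v\in\operatorname{Ch}(0)}g(v)$. At $s=0$ the equation holds by the definition of $q(0)$, as $g(0)=0$. For $s\ne0$ we must show $\partial g(s)=p(s)$. If $s\in Z$, both sides are $0$. If $s\in W$, then $\operatorname{Ch}(s)\subseteq W$ and $\partial g(s)=\operatorname{val}_p(s)+\sum_{v\in\operatorname{Ch}(s)}\operatorname{val}_p(v)=p(s)$. If $s\in R\setminus\{0\}$, then $g$ vanishes on the children in $Z$, and \eqref{eq:R} gives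
\[
\partial g(s)=\Bigl(g(s)+\sum_{v\in\operatorname{Ch}(s)\cap R}g(v)\Bigr)+\sum_{v\in\operatorname{Ch}(s)\cap W}\operatorname{val}_p(v)=b(s)+\sum_{v\in\operatorname{Ch}(s)\cap W}\operatorname{val}_p(v)=p(s).
\]

\emph{Definability.} Let $R_0$ consist of $0$ and all nodes of the sets $T_v\cap R$ with $v$ a small child of $0$. This set is finite by (c). Since $g$ vanishes on the children of $0$ that are big or in $Z$,
\[
q(0)=b(0)+\sum\{g(v):v\in\operatorname{Ch}(0)\cap R,\ v\text{ small}\}=\sum_{w\in R_0}b(w).
\]
The statement ``$T_v$ is finite'' is arithmetical in $v$ and an index for $\operatorname{par}$. Hence the sets $Z$, $W$, $R$, $R_0$, the set of small nodes and the set of $p$-odd nodes are arithmetical, uniformly in $e$ and the two indices. The bit $b(w)$ is $p(w)$ plus the parity of the finite set of $p$-odd children of $w$, and $q(0)$ is the parity of the finite set $\{w\in R_0:b(w)=1\}$. By the observations in Section~\ref{sec:background}, $q(0)$ is arithmetical in the same parameters.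
\end{proof}

\begin{remark}
The procedure never asks whether $T$ has an infinite path. It asks only whether certain parts of $R$ are infinite, and in the finitely branching tree $R$ this arithmetical question settles the existence of a path. If the root is big, then $T$ has an infinite path of big nodes and both $\mathbf 0$ and $\mathbf 1_0$ are correct answers, by Lemma~\ref{lem:path}. If the root is small, $T$ may still have a path, which must then enter $Z$. The bit $q(0)$ may depend on the index $e$ and not only on $p$, but only when $\mathbf 0\sim_T\mathbf 1_0$.
\end{remark}

\section{The class $K_S$: proof of Theorem~\ref{thm:main}}\label{sec:class}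

Let $S$ be $\Sigma^1_1$, and let $\Lambda_n$ be trees of strings as in (F2). We may assume that each $\Lambda_n$ contains $\emptyset$ and all strings of length one: adding these strings gives a tree of strings, and it adds no infinite path $x$, because $x\upharpoonright i$ for $i\ge2$ must lie in the old tree, which is closed under initial segments. Let $T_n$, with letters $a_n(v)$, be the numbered tree obtained from $\Lambda_n$ by Proposition~\ref{prop:tree}; these data are uniformly computable in $n$. Let $K_n$ be the class of computable $L_0$-structures isomorphic to $\mathfrak S_n(T_n,p)$ for some computable $p$ that is tame for $T_n$, and let $K=K_S=\bigcup_nK_n$. By definition, $K$ is closed under isomorphism among computable structures.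

\emph{The index set.} By Lemma~\ref{lem:axioms} there is a computable function $\pi$ such that $\varphi_{\pi(n,e)}$ is total, $\{0,1\}$-valued and $\mathcal M_e\cong\mathfrak S_n(T_n,\varphi_{\pi(n,e)})$ whenever $\mathcal M_e$ is defined and satisfies $\mathrm{Ax}_n(T_n)$. We claim that $e\in I(K_n)$ if and only if
\begin{equation}\label{eq:index}
\mathcal M_e\text{ is defined, satisfies }\mathrm{Ax}_n(T_n),\text{ and }\varphi_{\pi(n,e)}\text{ is tame for }T_n.
\end{equation}
Condition \eqref{eq:index} implies $e\in I(K_n)$ by the choice of $\pi$. Conversely, if $\mathcal M_e\cong\mathfrak S_n(T_n,p)$ with $p$ tame, then $\mathcal M_e$ satisfies $\mathrm{Ax}_n(T_n)$ by Lemma~\ref{lem:axioms}, so $p\sim_{T_n}\varphi_{\pi(n,e)}$ by Lemma~\ref{lem:iso}, and $\varphi_{\pi(n,e)}$ is tame by Lemma~\ref{lem:tame}. Condition \eqref{eq:index} is arithmetical in $(n,e)$, so $I(K)$ is arithmetical.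

\emph{The maps.} For $e\in I(K)$ let $\nu(e)$ be the unique $n$ such that $Q_n$ holds of the element $0$ of $\mathcal M_e$. It is found by a search, it is invariant under isomorphism by (A1), and $e\in I(K_{\nu(e)})$. Let $f(n,0)$ and $f(n,1)$ be indices, computed from $n$, for
\[
\mathcal A_n=\mathfrak S_n(T_n,\mathbf 0)\quad\text{and}\quad\mathcal B_n=\mathfrak S_n(T_n,\mathbf 1_0).
\]
Both structures are in $K_n$ because $\mathbf 0$ and $\mathbf 1_0$ are tame. This gives (1). By Lemmas~\ref{lem:iso} and~\ref{lem:path} and (P3), $\mathcal A_n\cong\mathcal B_n$ if and only if $\Lambda_n$ has an infinite path, that is, $n\in S$. This is (3). For $e\in I(K)$ and $n=\nu(e)$, let $\iota(e)$ be the bit $q(0)$ that Lemma~\ref{lem:normal} produces from $T_n$, $a_n$ and the index $\pi(n,e)$. Then $\iota$ is arithmetical, and $\mathcal M_e\cong\mathfrak S_n(T_n,\varphi_{\pi(n,e)})\cong\mathfrak S_n(T_n,q)\cong\mathcal M_{f(n,\iota(e))}$. This is (2). In particular, $K$ is exactly the class of computable copies of the structures $\mathcal A_n$ and $\mathcal B_n$.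

The remaining assertions, and parts (1)--(3) of Theorem~\ref{thm:second}, will be derived from properties (1)--(3), the arithmeticity of $I(K)$, $\nu$ and $\iota$, and the computability of $f$. Nothing else about $K$ is used; we rely on this in Section~\ref{sec:finite}.

\emph{The equivalence \eqref{eq:star}.} Let $e,e'\in I(K)$. If $\nu(e)\ne\nu(e')$, both sides are false by (1). Let $\nu(e)=\nu(e')=n$. By (2), the left side says $\mathcal M_{f(n,\iota(e))}\cong\mathcal M_{f(n,\iota(e'))}$. This holds if $\iota(e)=\iota(e')$, and otherwise, by (3), it holds exactly when $n\in S$.

\emph{Not Hyp.} By (3), $S$ is the preimage of $\cong_K$ under the computable map $n\mapsto(f(n,0),f(n,1))$. So if $\cong_K$ is Hyp, then $S$ is Hyp.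

\emph{Not complete.} By \eqref{eq:star}, the $\cong_K$-class of an index with $\nu$-value $n$ and $\iota$-value $i$ is $\{e\in I(K):\nu(e)=n\}$ if $n\in S$, and $\{e\in I(K):\nu(e)=n,\ \iota(e)=i\}$ if $n\notin S$. In both cases it is arithmetical. By Lemma~\ref{lem:hypclasses}, $E^*\not\le_H{\cong_K}$, whether or not $S$ is Hyp.

This proves Theorem~\ref{thm:main}. By (F3) there is a $\Sigma^1_1$ set $S$ that is not Hyp, and then $K_S$ is a Hyp class whose isomorphism relation is neither Hyp nor complete. \qed

\section{Position among $\Sigma^1_1$ equivalence relations}\label{sec:FS}

We prove parts (1)--(3) of Theorem~\ref{thm:second}. After the first part, everything is a statement about the relations $F_S$.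

\begin{proof}[Proof of Theorem~\textup{\ref{thm:second}(1)}]
By \eqref{eq:star}, the arithmetical map $e\mapsto2\nu(e)+\iota(e)$ reduces $\cong_{K_S}$ to $F_S$. The computable map $2n+i\mapsto f(n,i)$ reduces $F_S$ to $\cong_{K_S}$: for $n\ne m$ the structures $\mathcal M_{f(n,i)}$ and $\mathcal M_{f(m,j)}$ are not isomorphic by Theorem~\ref{thm:main}(1), and for $n=m$ they are isomorphic exactly when $i=j$ or $n\in S$, by Theorem~\ref{thm:main}(3). If $S$ is Hyp, the right side of \eqref{eq:star} is Hyp, and so is $\cong_{K_S}$. The converse implication, the arithmeticity of the classes and the incompleteness were shown at the end of Section~\ref{sec:class}.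
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:second}(2)}]
Suppose $E\le_H{\cong_{K_S}}$. By part (1), some Hyp function $h$ reduces $E$ to $F_S$. Let $x\,E_0\,y\iff h(x)=h(y)$ and $x\,E_1\,y\iff\lfloor h(x)/2\rfloor=\lfloor h(y)/2\rfloor$. These are Hyp equivalence relations. We have $E_0\subseteq E\subseteq E_1$ because $F_S$ contains equality and is contained in the relation $\lfloor z/2\rfloor=\lfloor z'/2\rfloor$. On an $E_1$-class $h$ takes at most two values, so the class contains at most two $E_0$-classes.

Conversely, let $E_0\subseteq E\subseteq E_1$ be as in the statement. The idea is to use the least element of an $E_1$-class as a tag, and to put the tag into $S$ when $E$ merges the whole class. Let $\mu(x)$ be the least element of the $E_1$-class of $x$, a Hyp function, and let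
\[
S=\{n:\mu(n)=n\text{ and }\forall x\,\forall y\,(x\,E_1\,n\wedge y\,E_1\,n\to x\,E\,y)\}.
\]
This set is $\Sigma^1_1$ by (F1), since $E_1$ is Hyp and $E$ occurs positively. Let $h(x)=2\mu(x)$ if $x\,E_0\,\mu(x)$, and $h(x)=2\mu(x)+1$ otherwise; $h$ is Hyp. We check that $x\,E\,y\iff h(x)\,F_S\,h(y)$. If $\mu(x)\ne\mu(y)$, the left side fails because $E\subseteq E_1$, and the right side fails by the definition of $F_S$. Let $\mu(x)=\mu(y)=n$. If $n\in S$, both sides hold. If $n\notin S$, the $E_1$-class of $n$ contains two elements that are not $E$-equivalent. As $E_0\subseteq E$, they lie in different $E_0$-classes, so the $E_1$-class is the union of exactly two $E_0$-classes; each lies in a single $E$-class, and these $E$-classes are different. Hence $x\,E\,y\iff x\,E_0\,y$. With only two $E_0$-classes present, $x\,E_0\,y$ holds exactly when both or neither of $x,y$ are $E_0$-equivalent to $n$, that is, when $h(x)=h(y)$. Since $n\notin S$, this is equivalent to $h(x)\,F_S\,h(y)$. So $E\le_HF_S\le_H{\cong_{K_S}}$.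
\end{proof}

A many-one reduction may send different numbers to the same number, while a reduction between relations $F_S$ must keep different tags apart. The passage from $S$ to $S^\circ$ provides a spare coordinate in which the original tag can be stored.

\begin{proof}[Proof of Theorem~\textup{\ref{thm:second}(3)}]
The sets $S^\circ$ and $S'^\circ$ are $\Sigma^1_1$. By part (1) it suffices to show that $S$ is Hyp many-one reducible to $S'$ if and only if $F_{S^\circ}\le_HF_{S'^\circ}$.

Let $h$ be a Hyp many-one reduction of $S$ to $S'$. The map $\eta(\langle m,k\rangle)=\langle h(m),\langle m,k\rangle\rangle$ is Hyp and injective, and $\langle m,k\rangle\in S^\circ\iff m\in S\iff h(m)\in S'\iff\eta(\langle m,k\rangle)\in S'^\circ$. Therefore $2t+i\mapsto2\eta(t)+i$ reduces $F_{S^\circ}$ to $F_{S'^\circ}$.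

Conversely, let $h$ be a Hyp reduction of $F_{S^\circ}$ to $F_{S'^\circ}$. Fix $c\in S'$ and $d\notin S'$; here we use $S'\notin\{\emptyset,\mathbb N\}$. Given $m$, write $h(2\langle m,0\rangle+i)=2t_i+k_i$ with $k_i\in\{0,1\}$ for $i=0,1$. Then
\[
m\in S\iff(2t_0+k_0)\,F_{S'^\circ}\,(2t_1+k_1)\iff t_0=t_1\text{ and }(k_0=k_1\text{ or }t_0\in S'^\circ).
\]
Map $m$ to $d$ if $t_0\ne t_1$, to $c$ if $t_0=t_1$ and $k_0=k_1$, and otherwise to the first component of $t_0$. In each case the image lies in $S'$ exactly when $m\in S$, so this is a Hyp many-one reduction of $S$ to $S'$.

Finally, $S^\circ$ is Hyp if and only if $S$ is, since each set is the preimage of the other under a computable map. The last sentence of (3) follows from part (1).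
\end{proof}

\section{A finite language}\label{sec:finite}

To prove Theorem~\ref{thm:second}(4) we replace the subscripts of $Q_n,P_s,C_s$ by elements of a copy of $(\mathbb N,\text{successor})$ placed inside the structure. The translation back must be computable, and the initial element of a successor structure cannot be found by a bounded search among its elements alone. The distinguished point of $U$, which lies over the node $0$, points to it.

Let $L_1$ have unary symbols $\mathrm{Num},\mathrm{Pt},\mathrm{Cf},U,Q$ and binary symbols $\mathrm{Succ},\mathrm{Nd},E$. Let $K=K_S$. For $M\in K$ with tag $n$ let $M^+$ be the $L_1$-structure with universe $\mathbb N$ in which the even number $2x$ represents the element $x$ of $M$ and the odd number $\bar s=2s+1$ represents the number $s$. Here $\mathrm{Num}=\{\bar s:s\in\mathbb N\}$, $\mathrm{Succ}=\{(\bar s,\overline{s+1}):s\in\mathbb N\}$, $Q=\{\bar n\}$; $\mathrm{Pt}$ and $\mathrm{Cf}$ represent $\bigcup_sP_s$ and $\bigcup_sC_s$; $\mathrm{Nd}(2x,\bar s)$ holds if and only if $x\in P_s\cup C_s$; and $U,E$ are copied from $M$. By (A1), searches find the tag $n$ and, for each $x$, the predicate $P_s$ or $C_s$ that holds of $x$. So by (F4) there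 is a total computable $c$ with $\mathcal M_{c(e)}=(\mathcal M_e)^+$ for $e\in I(K)$. Let $K^+=K_S^+$ be the class of computable $L_1$-structures isomorphic to $M^+$ for some $M\in K$. It is closed under isomorphism among computable structures.

For the inverse translation, consider the following conditions on a computable $L_1$-structure $X$.
\begin{enumerate}
\item[(i)] $\mathrm{Num},\mathrm{Pt},\mathrm{Cf}$ partition $X$, and $\mathrm{Pt}\cup\mathrm{Cf}$ is infinite. Moreover $\mathrm{Succ}\subseteq\mathrm{Num}\times\mathrm{Num}$, $\mathrm{Nd}\subseteq(\mathrm{Pt}\cup\mathrm{Cf})\times\mathrm{Num}$, $E\subseteq\mathrm{Cf}\times\mathrm{Pt}$, $U\subseteq\mathrm{Pt}$ and $Q\subseteq\mathrm{Num}$.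
\item[(ii)] $\mathrm{Nd}$ is the graph of a total function $\mathrm{Pt}\cup\mathrm{Cf}\to\mathrm{Num}$, the set $U$ is a singleton $\{u\}$, and $Q$ is a singleton.
\item[(iii)] $\mathrm{Succ}$ is the graph of a total injective function on $\mathrm{Num}$, the element $0_X=\mathrm{Nd}(u)$ has no $\mathrm{Succ}$-predecessor, and every element of $\mathrm{Num}$ is reached from $0_X$ in finitely many $\mathrm{Succ}$-steps.
\end{enumerate}
These conditions are invariant under isomorphism and arithmetical in an index for $X$. Suppose $X$ satisfies them, and let $s_X$ be the $s$-th $\mathrm{Succ}$-iterate of $0_X$. The map $s\mapsto s_X$ is a bijection $\mathbb N\to\mathrm{Num}$: it is onto by (iii), and if $s_X=t_X$ with $s<t$, then injectivity would give $0_X=(t-s)_X$, an element with a predecessor. Let $X^-$ be the $L_0$-structure with universe $\mathrm{Pt}\cup\mathrm{Cf}$, renumbered increasingly by $\mathbb N$, in which $P_s=\{x\in\mathrm{Pt}:\mathrm{Nd}(x,s_X)\}$, $C_s=\{x\in\mathrm{Cf}:\mathrm{Nd}(x,s_X)\}$, $Q_n$ holds of every element if $Q(n_X)$ and of no element otherwise, and $U,E$ are as in $X$. Terminating searches find $u$, then $0_X$, then each $s_X$. So there is a total computable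 $d$ with $\mathcal M_{d(e)}=(\mathcal M_e)^-$ whenever $\mathcal M_e$ is defined and satisfies (i)--(iii).

\begin{lemma}\label{lem:transfer}
\begin{enumerate}
\item[(a)] If $M\in K$, then $M^+$ satisfies \textup{(i)--(iii)} and $(M^+)^-\cong M$.
\item[(b)] If $X$ and $Y$ satisfy \textup{(i)--(iii)}, then $X\cong Y$ if and only if $X^-\cong Y^-$.
\item[(c)] A computable $L_1$-structure $X$ is in $K^+$ if and only if it satisfies \textup{(i)--(iii)} and $X^-\in K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Conditions (i) and (ii) follow from (A1)--(A3). By (A2) the element of $U$ lies in $P_0$, so $0_{M^+}=\bar0$. This gives (iii) and $s_{M^+}=\bar s$ for all $s$, and then the definition of $(M^+)^-$ returns the relations of $M$.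

(b) An isomorphism $X\to Y$ preserves $U$, $\mathrm{Nd}$ and $\mathrm{Succ}$, so it sends $0_X$ to $0_Y$ and $s_X$ to $s_Y$ for all $s$. Its restriction to $\mathrm{Pt}\cup\mathrm{Cf}$ is therefore an isomorphism $X^-\to Y^-$. Conversely, extend an isomorphism $X^-\to Y^-$ by $s_X\mapsto s_Y$ to a bijection $X\to Y$. It preserves $\mathrm{Num}$ and $\mathrm{Succ}$, and it preserves $U$ and $E$, which by (i) live on $\mathrm{Pt}\cup\mathrm{Cf}$. By (ii), $\mathrm{Pt}=\bigcup_sP_s$, $\mathrm{Cf}=\bigcup_sC_s$, and $\mathrm{Nd}(x,s_X)$ holds exactly when $x\in P_s\cup C_s$, so these three relations are preserved. Finally $Q=\{n_X\}$ for the unique $n$ such that $Q_n$ is nonempty in $X^-$, and this $n$ is the same for $Y^-$.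

(c) Let $X\cong M^+$ with $M\in K$. Then $X$ satisfies (i)--(iii) by (a), and $X^-\cong(M^+)^-\cong M$ by (b) and (a), so the computable structure $X^-$ is in $K$. Conversely, if $X$ satisfies (i)--(iii) and $M=X^-\in K$, then $(M^+)^-\cong M=X^-$ by (a), so $X\cong M^+$ by (b).
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:second}(4)}]
By Lemma~\ref{lem:transfer}(c),
\[
I(K^+)=\{e:\mathcal M_e\text{ is defined and satisfies (i)--(iii), and }d(e)\in I(K)\},
\]
which is arithmetical. For $e\in I(K^+)$ put $\nu^+(e)=\nu(d(e))$ and $\iota^+(e)=\iota(d(e))$, and let $f^+(n,j)=c(f(n,j))$. The maps $\nu^+,\iota^+$ are arithmetical, and $f^+$ is computable with values in $I(K^+)$. By Lemma~\ref{lem:transfer}(a) and (b), for $e,e'\in I(K^+)$, $n\in\mathbb N$ and $j\in\{0,1\}$,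
\begin{equation}\label{eq:transfer}
\mathcal M_{d(f^+(n,j))}\cong\mathcal M_{f(n,j)},\qquad\mathcal M_e\cong\mathcal M_{e'}\iff\mathcal M_{d(e)}\cong\mathcal M_{d(e')}.
\end{equation}
We verify properties (1)--(3) of Theorem~\ref{thm:main} for $K^+,\nu^+,\iota^+,f^+$. Since $\nu$ is invariant under isomorphism, \eqref{eq:transfer} gives $\nu^+(f^+(n,j))=\nu(f(n,j))=n$ and the invariance of $\nu^+$; this is (1). For $e\in I(K^+)$ with $n=\nu^+(e)$ and $j=\iota^+(e)$, property (2) for $K$ gives $\mathcal M_{d(e)}\cong\mathcal M_{f(n,j)}\cong\mathcal M_{d(f^+(n,j))}$, so $\mathcal M_e\cong\mathcal M_{f^+(n,j)}$; this is (2). By \eqref{eq:transfer}, $\mathcal M_{f^+(n,0)}\cong\mathcal M_{f^+(n,1)}$ if and only if $\mathcal M_{f(n,0)}\cong\mathcal M_{f(n,1)}$, which gives (3). As noted in Section~\ref{sec:class}, the equivalence \eqref{eq:star}, the last assertion of Theorem~\ref{thm:main} and parts (1)--(3) of Theorem~\ref{thm:second} were derived from these properties alone, so they hold for $K_S^+$. The language $L_1$ does not depend on $S$.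
\end{proof}

\begin{thebibliography}{1}

\bibitem{problem}
\emph{Equivalence Relations in Set Theory, Computation Theory and Complexity Theory},
\texttt{https://logic.univie.ac.at/\allowbreak\textasciitilde{}dsyfriedman/\allowbreak papers/\allowbreak novo.10.pdf}.

\end{thebibliography}
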